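\title{A first-order frame condition defined by a set of modal formulas\\ but by no single modal formula}

\begin{abstract}
A modal formula that is equivalent on Kripke frames to a set of first-order sentences is equivalent to a single first-order sentence. We show that the mirror statement fails: there is a first-order sentence $\alpha$ about one binary relation that is defined by a recursive set of modal formulas and by no single modal formula, not even among finite frames. The mirror statement does hold for defining sets whose members are all first-order definable, and the defining set of $\alpha$ has exactly one member that is not. The construction plays loops in a directed graph against proper colorings, and it uses shift graphs, whose chromatic numbers are unbounded while their short walks behave like those of a 3-colorable graph.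
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{frame} is a pair $F=\langle W,R\rangle$ with $W\neq\emptyset$ and $R\subseteq W\times W$; the elements of $W$ are called worlds. \emph{Modal formulas} are built from countably many proposition letters $p,q,\dots$ with $\neg$, $\to$ and $\Box$. The symbols $\wedge$, $\vee$, $\Diamond=\neg\Box\neg$, $\top=(p\to p)$ and $\bot=\neg\top$ are abbreviations, and $\mathrm{Sub}(\varphi)$ is the set of subformulas of $\varphi$ with the abbreviations unfolded. A \emph{valuation} $V$ assigns a subset of $W$ to each letter. In the \emph{model} $\langle W,R,V\rangle$ a letter $p$ is true at $w$ iff $w\in V(p)$, the connectives $\neg,\to$ have their usual meaning, and $\Box\psi$ is true at $w$ iff $\psi$ is true at every $v$ with $Rwv$. The frame $F$ \emph{validates} $\varphi$, written $F\models\varphi$, if $\varphi$ is true at every world under every valuation, and $\mathit{FR}(\Gamma)$ is the class of frames that validate every member of the set $\Gamma$.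

A frame is also a structure for the first-order language $L_0$ with identity and one binary predicate $R$, so modal formulas and $L_0$-sentences can be compared. A set $\Gamma$ of modal formulas \emph{defines} an $L_0$-sentence $\beta$ if for every frame $F$ we have $F\models\beta$ iff $F\in\mathit{FR}(\Gamma)$. A formula $\varphi$ defines $\beta$ if $\{\varphi\}$ does; we then call $\varphi$ \emph{elementary}. Let $\bar P1$ be the set of $L_0$-sentences defined by a single modal formula. For example, $\Box p\to p$ defines $\forall x\,Rxx$: it is true at a reflexive world under any valuation, and at an irreflexive world $w$ it is false when $V(p)=\{v:Rwv\}$.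

What validity measures is seen from the \emph{standard translation}, which treats each letter $p$ as a unary predicate $P$: put $\mathrm{ST}_x(p)=Px$, let $\mathrm{ST}_x$ commute with $\neg$ and $\to$, and put $\mathrm{ST}_x(\Box\psi)=\forall y\,(Rxy\to \mathrm{ST}_y(\psi))$. Then $\varphi$ is true at $w$ iff $\mathrm{ST}_x(\varphi)$ holds of $w$, so $F\models\varphi$ says that $\forall x\,\mathrm{ST}_x(\varphi)$ holds for \emph{all} interpretations of the unary predicates. Validity is thus a universal second-order condition on $R$. A formula is \emph{variable-free} if it is built from $\top$ alone. Its truth does not depend on the valuation, and reading $\mathrm{ST}_x(\top)$ as $x=x$ expresses it by an $L_0$-formula. So variable-free formulas are elementary.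

A finite set of modal formulas can be replaced by its conjunction. The following question, posed in \cite{mct}, asks whether infinite sets give anything more.

\medskip
\noindent\textbf{Question.} \emph{Let $\beta$ be an $L_0$-sentence that is defined by some set of modal formulas. Must $\beta$ belong to $\bar P1$?}
\medskip

The mirror statement is known: if a modal formula $\varphi$ is valid in exactly the frames that satisfy a set $\Delta$ of $L_0$-sentences, then a single $L_0$-sentence suffices. The reason is the compactness theorem (a first-order consequence of a set of sentences is a consequence of a finite subset). Indeed $\forall x\,\mathrm{ST}_x(\varphi)$ is a first-order consequence of $\Delta$, hence of a finite $\Delta_0\subseteq\Delta$, and since the unary predicates do not occur in $\Delta_0$, the frames satisfying $\bigwedge\Delta_0$ are exactly those validating $\varphi$. By symmetry one would guess that the Question has the answer yes. But in this argument the second-order quantifiers stand in the conclusion, where they can be dropped, and in the Question they stand in the premises. The answer is no.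

\begin{theorem}\label{thm:main}
There are an $L_0$-sentence $\alpha$ and a recursive set $\Gamma$ of modal formulas such that $\Gamma$ defines $\alpha$ and $\alpha\notin\bar P1$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] An $L_0$-sentence $\beta$ belongs to $\bar P1$ iff $\beta$ is defined by a set of modal formulas each of which is elementary.
\item[(b)] In Theorem~\ref{thm:main}, $\Gamma$ can be chosen to consist of finitely many elementary formulas, infinitely many variable-free formulas, and exactly one non-elementary formula.
\item[(c)] For the sentence $\alpha$ constructed below there are finite frames $G_n\not\models\alpha$ $(n\geq1)$ such that every modal formula $\varphi$ that is valid in all finite frames satisfying $\alpha$ is valid in $G_n$ whenever $n\geq 2^{|\mathrm{Sub}(\varphi)|}$. Hence no single modal formula defines $\alpha$ even among finite frames.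
\end{enumerate}
\end{theorem}

Parts (a) and (b) locate the failure: the analogue of the mirror statement holds for definitions by elementary formulas, so every set defining $\alpha$ has a non-elementary member, and one such member is enough.

Section~\ref{sec:compact} proves (a) and extracts the shape that a counterexample must have. Section~\ref{sec:loops} shows the main idea on complete graphs, where it works for finite frames only, and Section~\ref{sec:shift} supplies the graphs that replace them. The counterexample is built with nine relations in Sections~\ref{sec:nine} and~\ref{sec:define} and coded into one relation in Section~\ref{sec:code}. We work in ZFC; the proofs use the axiom of choice once, to select base points in Lemma~\ref{lem:three}.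

\section{What compactness gives}\label{sec:compact}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
If $\varphi$ defines $\beta$, then $\{\varphi\}$ is a defining set whose member is elementary. Conversely, let $\Delta$ define $\beta$ and let each $\psi\in\Delta$ define the $L_0$-sentence $\beta_\psi$. A frame satisfying all $\beta_\psi$ lies in $\mathit{FR}(\Delta)$ and so satisfies $\beta$. By compactness there is a finite $\Delta_0\subseteq\Delta$ with $\{\beta_\psi:\psi\in\Delta_0\}\models\beta$, so every frame validating $\bigwedge\Delta_0$ satisfies $\beta$. A frame satisfying $\beta$ validates all of $\Delta$, in particular $\bigwedge\Delta_0$. Thus $\bigwedge\Delta_0$ (read as $\top$ if $\Delta_0=\emptyset$) defines $\beta$.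
\end{proof}

The following observation is not used in the proofs, but it explains the construction. Suppose $\{\gamma_0,\gamma_1,\dots\}$ defines $\beta$ and $\beta\notin\bar P1$. For each $m$ the formula $\gamma_0\wedge\dots\wedge\gamma_m$ is valid in all frames satisfying $\beta$ and does not define $\beta$, so some frame $H_m\not\models\beta$ validates $\gamma_0,\dots,\gamma_m$. A first-order sentence true in all factors is true in an ultraproduct, so an ultraproduct $H$ of the $H_m$ over a nonprincipal ultrafilter satisfies $\neg\beta$ and therefore refutes some $\gamma_i$. This $\gamma_i$ is valid in $H_m$ for all $m\geq i$. A counterexample therefore needs frames $H_m\not\models\beta$ that are rejected by later and later formulas, together with a formula that is valid in almost all of them and fails in their limit. In our construction the later and later formulas say ``this particular coloring with $m+1$ colors is not proper'', and the formula that fails in the limit says ``there is no proper 3-coloring''.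

\section{Loops and colorings}\label{sec:loops}

It is easier to design frames with several relations. A \emph{polyframe} for a finite list of relation symbols is a nonempty set $W$ with a binary relation for each symbol $a$; we write $x\,a\,y$, and the language has a modality $\Box_a$, interpreted along $a$, with $\Diamond_a=\neg\Box_a\neg$. Truth and validity are defined as before. In this section only two relations $E$ and $N$ matter. We write $E(w)=\{x:wEx\}$.

A \emph{graph} is a set $X$, possibly empty, with a binary relation $\to$. A \emph{loop} is a pair $x\to x$. A \emph{proper $k$-coloring} is a map $c:X\to\{0,\dots,k-1\}$ with $c(x)\neq c(y)$ whenever $x\to y$, and the \emph{chromatic number} of a nonempty finite loopless graph is the least $k$ for which one exists. A graph with a loop has no proper coloring. The \emph{graph at $w$} is the set $E(w)$ with the restriction of $N$. Modal formulas can speak about its colorings: for $k\geq1$ let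
\[
\kappa_k=\Diamond_E\bigwedge_{i<k}(p_i\to\Diamond_Np_i).
\]

\begin{lemma}\label{lem:color}
The formula $\kappa_k$ is true at $w$ under every valuation iff the graph at $w$ has no proper $k$-coloring.
\end{lemma}

\begin{proof}
The formula is false at $w$ under $V$ iff each $x\in E(w)$ has an index $i<k$ such that $x\in V(p_i)$ and no $N$-successor of $x$ lies in $V(p_i)$. Given such a $V$, let $c(x)$ be the least such index; if $xNy$ with $x,y\in E(w)$, then $y\notin V(p_{c(x)})$ and $y\in V(p_{c(y)})$, so $c(x)\neq c(y)$. Given a proper $k$-coloring $c$, put $V(p_i)=\{x\in E(w):c(x)=i\}$ and take the index $c(x)$ for $x$: an $N$-successor of $x$ inside $E(w)$ has another color, and one outside $E(w)$ lies in no $V(p_i)$.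
\end{proof}

A single formula, on the other hand, cannot tell a loop from a large chromatic number. The tool is the next lemma, which applies to any number of relations, in particular to ordinary frames.

\begin{lemma}\label{lem:edge}
Let $\mathcal M$ be a model on a polyframe, $\varphi$ a formula and $a$ one of the relations. Suppose $u\,a\,v$, and suppose $v'$ and $v$ satisfy the same members of $\mathrm{Sub}(\varphi)$ in $\mathcal M$. Let $\mathcal M'$ be $\mathcal M$ with the pair $(u,v')$ added to $a$. Then each $\psi\in\mathrm{Sub}(\varphi)$ has the same truth value at each world in $\mathcal M$ and in $\mathcal M'$.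
\end{lemma}

\begin{proof}
Induction on $\psi$. The valuation is unchanged, and the steps for $\neg$ and $\to$ are immediate. For $\psi=\Box_c\theta$ at a world $x$ with $(c,x)\neq(a,u)$, the $c$-successors of $x$ are the same in both models and the induction hypothesis applies. Consider $\Box_a\theta$ at $u$. If it is true in $\mathcal M'$, then $\theta$ is true in $\mathcal M'$, hence in $\mathcal M$, at all old $a$-successors of $u$. If it is true in $\mathcal M$, then $\theta$ is true in $\mathcal M$ at all old successors, among them $v$, and therefore at $v'$, because $\theta\in\mathrm{Sub}(\varphi)$. By the induction hypothesis $\theta$ is true in $\mathcal M'$ at all these worlds.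
\end{proof}

\begin{example}\label{ex:complete}
Consider polyframes with the relations $E,N$, and the sentence
\[
\rho:\quad \forall w\,\bigl(\exists u\,wEu\to\exists x\,(wEx\wedge xNx)\bigr).
\]
\emph{Among finite polyframes the formulas $\Diamond_E\top\to\kappa_k$ $(k\geq1)$ define $\rho$.} If the graph at $w$ has a loop, it has no proper coloring and all $\kappa_k$ hold at $w$. If it is loopless with $r\geq1$ vertices, it has a proper $r$-coloring and $\kappa_r$ can be refuted at $w$.

\emph{No single formula does this.} Let $H_r$ have worlds $w,1,\dots,r$, with $wEi$ for all $i$ and $iNj$ iff $i\neq j$. Then $H_r\not\models\rho$. Let $\varphi$ be valid in all finite polyframes satisfying $\rho$, let $r>2^{|\mathrm{Sub}(\varphi)|}$, and suppose $\varphi$ fails in $H_r$ under $V$. Two vertices $i\neq j$ satisfy the same subformulas of $\varphi$. Since $iNj$, Lemma~\ref{lem:edge} lets us add the loop $iNi$ without changing the truth of $\varphi$. The new polyframe satisfies $\rho$ and refutes $\varphi$, a contradiction. So $\varphi$ is valid in $H_r$.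

\emph{On infinite polyframes the definition breaks down.} If $H_\omega$ is built in the same way from infinitely many vertices, its graph has no loop and no proper $k$-coloring for any $k$, so $H_\omega$ validates every $\Diamond_E\top\to\kappa_k$ and violates $\rho$.
\end{example}

To repair the example we add first-order conditions, each defined by a modal formula, under which every loopless graph is colorable with finitely many colors, while finite loopless graphs of arbitrarily large chromatic number are still allowed. These demands pull against each other: the allowed loopless graphs form a first-order class, so a limit of graphs with growing chromatic number is allowed too, and it must be finitely colorable. Complete graphs cannot be kept. We need graphs whose large chromatic number is invisible on bounded pieces, and for a reason that can be written down in finitely many axioms.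

\section{Walks and shift graphs}\label{sec:shift}

A \emph{walk} of length $\ell$ in a graph is a sequence of vertices $x_0,\dots,x_\ell$ in which each step is marked either \emph{forward}, in which case $x_j\to x_{j+1}$, or \emph{backward}, in which case $x_{j+1}\to x_j$. With $f$ forward and $b$ backward steps its \emph{displacement} is $f-b$. The walk is \emph{closed} if $x_0=x_\ell$. A loop is a closed walk of displacement $1$; forbidding all such walks forces a small chromatic number.

\begin{lemma}\label{lem:three}
A graph with no closed walk of displacement $1$ has a proper 3-coloring.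
\end{lemma}

\begin{proof}
Call two vertices connected if a walk joins them. The two ends of an edge lie in the same connected component, so it suffices to color each component. Choose a base point in every component. Fix a component $C$ with base point $x_0$. The displacements of the closed walks at $x_0$ form a subgroup of $\mathbb Z$: the empty walk gives $0$, concatenation adds displacements, and reversing a walk exchanges forward and backward steps. This subgroup is $g\mathbb Z$ for some $g\geq0$, and $g\neq1$ by hypothesis. For $x\in C$ let $h(x)\in\mathbb Z/g\mathbb Z$ be the class of the displacement of a walk from $x_0$ to $x$. Two such walks give the same class, because the first followed by the reverse of the second is closed. Appending a forward step shows that $x\to y$ implies $h(y)=h(x)+1$. It remains to color $\mathbb Z/g\mathbb Z$ so that $r$ and $r+1$ always differ. If $g=0$, use parity. If $g\geq2$, color $0,\dots,g-2$ by parity and give $g-1$ the color $2$, which differs from the colors of $g-2$ and of $0$.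
\end{proof}

Two colors would not suffice: in the triangle $0\to1\to2\to0$ all closed walks have displacement divisible by $3$.

We want graphs of large chromatic number in which closed walks of displacement $1$ are long. Fix $n\geq1$ and $K\geq n+1$. For $0\leq i\leq n$ let $X_i$ be the set of strictly increasing sequences $a=(a_0,\dots,a_i)$ from $\{1,\dots,K\}$, and for $i\geq1$ define $s,t:X_i\to X_{i-1}$ by
\[
s(a_0,\dots,a_i)=(a_0,\dots,a_{i-1}),\qquad t(a_0,\dots,a_i)=(a_1,\dots,a_i).
\]
One may think of $a$ as an arrow with source $s(a)$ and target $t(a)$. The \emph{shift graph} $\mathrm{Sh}(n,K)$ has vertex set $X_n$, with $a\to b$ iff $t(a)=s(b)$. It has no loop, since $t(a)=s(a)$ would give $a_1=a_0$. Let $\chi(n,K)$ be its chromatic number.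

\begin{lemma}\label{lem:chi}
For each $n\geq1$ there is $K\geq n+1$ with $\chi(n,K)=n+1$.
\end{lemma}

\begin{proof}
First, $\chi(n,n+1)=1$, since there is one vertex. Second, $\chi(n,K+1)\leq\chi(n,K)+1$. The new vertices are those with last entry $K+1$, and $a\to b$ for two of them would give $b_{n-1}=a_n=K+1=b_n$; so one new color serves for all of them. Third, $\chi(n,K)$ is unbounded in $K$. Ramsey's theorem says that for all $r,k,m$ there is $K$ such that for every coloring of the $r$-element subsets of $\{1,\dots,K\}$ with $k$ colors there is an $m$-element set all of whose $r$-element subsets have one color. Take $r=n+1$, $m=n+2$ and identify vertices with $(n+1)$-element sets. If $\{b_0<\dots<b_{n+1}\}$ is the homogeneous set, then $(b_0,\dots,b_n)\to(b_1,\dots,b_{n+1})$ have the same color, so no $k$-coloring is proper. The least $K$ with $\chi(n,K)\geq n+1$ exceeds $n+1$, and $\chi(n,K)\leq\chi(n,K-1)+1\leq n+1$.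
\end{proof}

Walks in a shift graph are controlled by the commuting maps $s$ and $t$ on the tower $X_n,X_{n-1},\dots,X_0$. We state this in the abstract form needed later.

\begin{lemma}\label{lem:identity}
Let $s,t$ be partial functions on a set $W$, let $\ell\geq1$ and $Y_0,\dots,Y_\ell\subseteq W$. Suppose $s$ and $t$ are defined on all of $Y_i$ and map it into $Y_{i+1}$ for $i<\ell$, and $s(t(x))=t(s(x))$ for $x\in Y_i$, $i\leq\ell-2$. Let $\to$ be a relation on $Y_0$ such that $x\to y$ implies $t(x)=s(y)$. Then every walk $x_0,\dots,x_\ell$ in $(Y_0,\to)$ with $f$ forward and $b$ backward steps satisfies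
\begin{equation}\label{eq:walk}
t^fs^bx_0=s^ft^bx_\ell .
\end{equation}
\end{lemma}

\begin{proof}
A word of length at most $\ell$ in $s,t$ can be applied to any $x\in Y_0$, and exchanging two adjacent letters does not change the result, so the order of the letters is irrelevant. We prove the identity for initial segments $x_0,\dots,x_j$ by induction on $j$. For $j=0$ it reads $x_0=x_0$. Suppose $t^fs^bx_0=s^ft^bx_j$ with $f+b=j<\ell$. If the next step is forward, then $t(x_j)=s(x_{j+1})$, and applying $t$ gives
\[
t^{f+1}s^bx_0=s^ft^b\,t(x_j)=s^ft^b\,s(x_{j+1})=s^{f+1}t^bx_{j+1}.
\]
If it is backward, then $s(x_j)=t(x_{j+1})$, and applying $s$ gives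
\[
t^fs^{b+1}x_0=s^ft^b\,s(x_j)=s^ft^b\,t(x_{j+1})=s^ft^{b+1}x_{j+1}.\qedhere
\]
\end{proof}

\begin{example}\label{ex:short}
In $\mathrm{Sh}(n,K)$ no closed walk of displacement $1$ has length at most $n$. Such a walk at $a$ has $b+1$ forward and $b$ backward steps with $2b+1\leq n$, and \eqref{eq:walk} with $Y_i=X_{n-i}$ gives
\[
(a_{b+1},\dots,a_{n-b})=t^{b+1}s^ba=s^{b+1}t^ba=(a_b,\dots,a_{n-b-1}),
\]
which contradicts $a_b<a_{b+1}$. Longer ones can exist: in $\mathrm{Sh}(1,5)$, writing $23$ for $(2,3)$, the walk $23\to34\to45\leftarrow24\leftarrow12\to23$ has three forward and two backward steps.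
\end{example}

So the height of the tower below the graph bounds from below the length of a closed walk of displacement $1$, and over a tower of infinite height the graph should be 3-colorable. This suggests the design: attach the tower to the graph; if its height is infinite, use $\kappa_3$; if its height is a finite number $m$, force the graph to carry a proper coloring with at most $m+1$ colors that variable-free formulas can read off.

\section{Nine relations}\label{sec:nine}

From now on a polyframe has the nine relations $D,E,s,\check s,t,N,T,B,M$. We first describe the intended finite polyframes and then the axioms that they satisfy.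

\subsection*{The polyframes $F_n$}
Fix $n\geq1$, take $K$ with $\chi(n,K)=n+1$ by Lemma~\ref{lem:chi}, and fix a proper coloring $d:X_n\to\{0,\dots,n\}$ of $\mathrm{Sh}(n,K)$. The worlds of $F_n$ are new points $w_0,\dots,w_n$, which name the levels, and the elements of $X_0\cup\dots\cup X_n$. The relations are:
\begin{itemize}
\item $x\,s\,y$ iff $y=s(x)$, $x\,t\,y$ iff $y=t(x)$, and $\check s$ is the converse of $s$;
\item $w_iEa$ for $a\in X_i$;
\item $w_iDw_{i-1}$ for $1\leq i\leq n$, and $aDw_{d(a)-1}$ for $a\in X_n$ with $d(a)\geq1$;
\item $aNb$ iff $a,b\in X_n$ and $a\to b$;
\item $aTb$ for $a,b\in X_n$ with $a\to b$, and $w_kTw_l$ for $k\neq l$;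
\item $w_iBw_k$ for $k\leq i$, and $w_iBa$ for $a\in X_i$;
\item $w_nMw_n$, and no other pair is in $M$.
\end{itemize}
The graph at $w_n$ is $\mathrm{Sh}(n,K)$, and $M$ marks $w_n$ as the world to be tested. The relation $D$ does two jobs. It leads from each level name to the next, and it stores the coloring: the $D$-path from $a\in X_n$ runs through $w_{d(a)-1},\dots,w_0$ and stops after exactly $d(a)$ steps. Figure~\ref{fig:F1} shows $F_1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node (a) at (0,2) {$12$}; \node (b) at (2,2) {$13$}; \node (c) at (4,2) {$23$};
\node (x) at (0,0) {$1$}; \node (y) at (2,0) {$2$}; \node (z) at (4,0) {$3$};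
\node (w1) at (6.5,2) {$w_1$}; \node (w0) at (6.5,0) {$w_0$};
\draw[->] (a) -- (x); \draw[->] (b) -- (x); \draw[->] (c) -- (y);
\draw[->,dashed] (a) -- (y); \draw[->,dashed] (b) -- (z); \draw[->,dashed] (c) -- (z);
\draw[->] (a) to[bend left=30] node[above] {$N$} (c);
\draw[->,very thick] (w1) -- node[right] {$D$} (w0);
\draw[->,very thick] (c) -- node[above right] {$D$} (w0);
\end{tikzpicture}
\caption{The polyframe $F_1$, with $K=3$. Thin solid arrows between the rows are $s$, dashed arrows are $t$, thick arrows are $D$. The only $N$-edge is $12\to23$, because the target of $12$ is the source of $23$. The coloring $d(12)=d(13)=0$, $d(23)=1$ is the length of the $D$-path from each vertex. Not drawn: $E$, which joins $w_1$ to $12,13,23$ and $w_0$ to $1,2,3$, and the relations $\check s,T,B,M$.}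
\label{fig:F1}
\end{figure}

\subsection*{The axioms}
Table~\ref{tab:axioms} lists first-order conditions, understood as universally quantified, with a polymodal formula for each. Rows A1 and A4 stand for one condition and one formula for each listed $a$, so there are sixteen formulas.

\begin{table}[ht]
\centering\small
\begin{tabular}{lll}
\hline
 & condition & formula\\
\hline
A1 & $x\,a\,y\wedge x\,a\,z\to y=z$\quad for $a\in\{D,s,t\}$ & $\Diamond_ap\to\Box_ap$\\[2pt]
A2a & $x\,s\,y\to y\,\check s\,x$ & $p\to\Box_s\Diamond_{\check s}p$\\[2pt]
A2b & $y\,\check s\,x\to x\,s\,y$ & $p\to\Box_{\check s}\Diamond_sp$\\[2pt]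
A3 & $x\,s\,y\wedge y\,t\,z\wedge x\,t\,u\wedge u\,s\,v\to z=v$ & $\Diamond_s\Diamond_tp\to\Box_t\Box_sp$\\[2pt]
A4 & $wDw'\wedge wEx\to\exists z\,(w'Ez\wedge x\,a\,z)$ & $\Diamond_D\Box_Ep\to\Box_E\Diamond_ap$\\
   & \quad for $a\in\{s,t\}$ & \\[2pt]
A5 & $wEu\wedge wDw'\wedge w'Ee\wedge e\,t\,y\wedge y\,\check s\,e'$ & $\Diamond_E\top\wedge\Diamond_D\Diamond_E(p\wedge\Diamond_t\Diamond_{\check s}q)$\\
   & \quad$\to\exists g\,(wEg\wedge g\,s\,e\wedge g\,t\,e')$ & \quad$\to\Diamond_E(\Diamond_sp\wedge\Diamond_tq)$\\[2pt]
A6 & $wMv\wedge wEx\wedge x\,t\,y\wedge y\,\check s\,x'\to xNx'$ & $\Diamond_M\top\to\Box_E(\Diamond_t\Diamond_{\check s}p\to\Diamond_Np)$\\[2pt]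
\hline
A7 & $xNy\to x=y\vee xTy$ & $\Diamond_Np\to p\vee\Diamond_Tp$\\[2pt]
A8 & $xTy\wedge x\,t\,z\to y\,s\,z$ & $\Diamond_tp\to\Box_T\Diamond_sp$\\[2pt]
A9 & $xTy\to\exists x'\,xDx'\vee\exists y'\,yDy'$ & $\Box_D\bot\to\Box_T\Diamond_D\top$\\[2pt]
A10 & $xTy\wedge xDx'\wedge yDy'\to x'Ty'$ & $\Diamond_D\Box_Tp\to\Box_T\Box_Dp$\\[2pt]
\hline
A11 & $wEx\to wBx$ & $\Diamond_Ep\to\Diamond_Bp$\\[2pt]
A12 & $wBx\wedge xDx'\to\exists w'\,(wDw'\wedge w'Bx')$ & $\Diamond_B\Diamond_Dp\to\Diamond_D\Diamond_Bp$\\
\hline
\end{tabular}
\caption{The conditions A1--A12 and the formulas that define them.}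
\label{tab:axioms}
\end{table}

The three groups have the following roles. Conditions A1--A6 describe the tower: $s$ and $t$ are commuting functions from each level to the next one down (A1, A3, A4); a pair $e,e'$ with $t(e)=s(e')$ is the source and target of an element one level up (A5); and at a marked world such pairs are $N$-edges (A6). Conditions A7--A10 concern the edges. An $N$-edge is a loop or a $T$-edge; along a $T$-edge target equals source (A8), and the two ends have $D$-paths of different lengths (A9, A10). The separate relation $T$ is needed because $N$ must accept an added loop, whereas by A9 and A10 a $T$-loop forces an infinite $D$-path. Conditions A11 and A12 tie the two uses of $D$ together: $wBx$ implies that $w$ has $D$-paths at least as long as those of $x$. The relation $E$ cannot do this job itself, since the $D$-successor of a vertex is a level name and not an element of a level.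

\begin{lemma}\label{lem:corr}
A polyframe validates a formula of Table~\ref{tab:axioms} iff it satisfies the corresponding condition.
\end{lemma}

\begin{proof}
These are Sahlqvist formulas, and the argument is the usual one with minimal valuations. By the truth definition, a formula of the table is false at a world under $V$ iff there are worlds satisfying the hypothesis of the condition, the first of them being the given world, for which the two requirements in the list below hold.
\begin{center}\small
\begin{tabular}{lll}
 & lower bound on $V$ & negative requirement\\
\hline
A1 & $y\in V(p)$ & $z\notin V(p)$\\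
A2a & $x\in V(p)$ & no $\check s$-successor of $y$ is in $V(p)$\\
A2b & $y\in V(p)$ & no $s$-successor of $x$ is in $V(p)$\\
A3 & $z\in V(p)$ & $v\notin V(p)$\\
A4 & $E(w')\subseteq V(p)$ & no $a$-successor of $x$ is in $V(p)$\\
A5 & $e\in V(p)$, $e'\in V(q)$ & no $g\in E(w)$ has an $s$-successor in $V(p)$\\
   & & \quad and a $t$-successor in $V(q)$\\
A6 & $x'\in V(p)$ & no $N$-successor of $x$ is in $V(p)$\\
A7 & $y\in V(p)$ & neither $x$ nor any $T$-successor of $x$ is in $V(p)$\\
A8 & $z\in V(p)$ & no $s$-successor of $y$ is in $V(p)$\\
A9 & none & neither $x$ nor $y$ has a $D$-successor\\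
A10 & $\{v:x'Tv\}\subseteq V(p)$ & $y'\notin V(p)$\\
A11 & $x\in V(p)$ & no $B$-successor of $w$ is in $V(p)$\\
A12 & $x'\in V(p)$ & no $D$-successor of $w$ has a $B$-successor in $V(p)$
\end{tabular}
\end{center}
The negative requirement persists when $V$ shrinks. So for given worlds both requirements hold for some $V$ iff the negative one holds for the least valuation $V_0$ meeting the lower bound. In each row the negative requirement for $V_0$ is the negation of the conclusion of the condition; in A4, for instance, $V_0(p)=E(w')$ and the requirement says that no $z$ has $w'Ez$ and $x\,a\,z$. Hence the formula is refutable iff the condition has a counterexample.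
\end{proof}

The last condition asks for a loop in the graph at each marked world:
\[
\text{A13}\qquad \forall w\,\forall v\,\bigl(wMv\to\exists x\,(wEx\wedge xNx)\bigr).
\]
Let $\sigma$ be the conjunction of A1--A13.

\begin{lemma}\label{lem:Fn}
The polyframe $F_n$ satisfies A1--A12 and violates A13. If $a\in X_n$ and $F_n'$ is $F_n$ with $(a,a)$ added to $N$, then $F_n'\models\sigma$.
\end{lemma}

\begin{proof}
A1, A2a, A2b and A11 hold by the definition of the relations.

A3. The hypothesis forces $x=(a_0,\dots,a_i)$ with $i\geq2$, and $z=v=(a_1,\dots,a_{i-1})$.

A4. From $wEx$ we get $w=w_i$ and $x\in X_i$; from $wDw'$ we get $i\geq1$ and $w'=w_{i-1}$. Both $s(x)$ and $t(x)$ lie in $X_{i-1}=E(w')$.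

A5. From $wEu$ we get $w=w_i$, then $w'=w_{i-1}$ and $e\in X_{i-1}$. Since $t(e)=y$ exists, $i\geq2$ and $y\in X_{i-2}$; since $s(e')=y$, also $e'\in X_{i-1}$. So $e=(a_0,\dots,a_{i-1})$ and $e'=(a_1,\dots,a_{i-1},a_i)$. The two sequences overlap because $i\geq2$, so $g=(a_0,\dots,a_i)$ is increasing. It lies in $X_i=E(w)$, with $s(g)=e$ and $t(g)=e'$.

A6. Here $w=w_n$, $x\in X_n$, $y=t(x)\in X_{n-1}$ and $s(x')=y$. So $x'\in X_n$ and $x\to x'$.

A7 holds since $N\subseteq T$. A8: if $xTy$ and $x$ has a $t$-successor, then $x$ is not a $w_k$, so $x,y\in X_n$ and $t(x)=s(y)$.

A9. Let $xTy$ with $x$ lacking a $D$-successor. Either $x=w_0$, and then $y=w_l$ with $l\geq1$; or $x\in X_n$ with $d(x)=0$, and then $d(y)\geq1$ because $d$ is proper. In both cases $y$ has a $D$-successor.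

A10. If $x,y\in X_n$, then $x'=w_{d(x)-1}$ and $y'=w_{d(y)-1}$ with $d(x)\neq d(y)$. If $x=w_k$ and $y=w_l$, then $x'=w_{k-1}$ and $y'=w_{l-1}$ with $k\neq l$. In both cases $x'Ty'$.

A12. Here $w=w_i$. If $x=w_k$, then $1\leq k\leq i$ and $x'=w_{k-1}$; take $w'=w_{i-1}$. If $x\in X_i$ has a $D$-successor, then $i=n$ and $x'=w_{d(x)-1}$; take $w'=w_{n-1}$, which works because $d(x)\leq n$.

A13 fails at $w_n$ because the shift graph has no loop. In $F_n'$ only $N$ has changed, and $N$ occurs only in A6, A7 and A13. A6 persists when $N$ grows, A7 holds for the new pair by the disjunct $x=y$, and A13 holds because $w_n$ is the only world with an $M$-successor, $w_nEa$ and $aNa$.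
\end{proof}

The upper bound $\chi(n,K)\leq n+1$ was used in A12; the lower bound will be used in Proposition~\ref{prop:invisible}. The guards in A5 and A6 are needed for $F_n$ with $n\geq2$. Without $wEu$, A5 would fail at $w=a\in X_n$ with $d(a)=n$ (such $a$ exists as $\chi(n,K)=n+1$), taking $e=(1,\dots,n)$ and $e'=(2,\dots,n+1)$, because $a$ has no $E$-successor. Without $wMv$, A6 would demand an $N$-edge between the same $e,e'\in E(w_{n-1})$.

\section{A set of formulas defining $\sigma$}\label{sec:define}

Let $\mathrm{dep}_i=\Diamond_D^i\Box_D\bot$, where $\Diamond_D^i$ is a string of $i$ diamonds. When $D$ is a partial function, $\mathrm{dep}_i$ is true at $x$ iff the maximal $D$-path from $x$ ends after exactly $i$ steps; we then say that $x$ has \emph{depth} $i$. Put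
\[
\kappa=\Diamond_M\top\to\kappa_3,\qquad
\lambda_m=\Diamond_M\top\to\Diamond_E\bigwedge_{i\leq m}(\mathrm{dep}_i\to\Diamond_N\mathrm{dep}_i)\quad(m\geq0).
\]
Thus $\lambda_m$ is the guarded $\kappa_{m+1}$ with depths substituted for the colors, and it is variable-free. Let $\Sigma$ consist of the sixteen formulas of Table~\ref{tab:axioms}, $\kappa$, and all $\lambda_m$.

\begin{proposition}\label{prop:define}
For every polyframe $F$: $F\models\sigma$ iff $F$ validates every member of $\Sigma$.
\end{proposition}

The proof splits according to whether depths in the graph at a marked world are bounded. One lemma handles each case.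

\begin{lemma}\label{lem:depth}
Assume A1, A9 and A10. If $xTy$, then no $\mathrm{dep}_i$ is true at both $x$ and $y$.
\end{lemma}

\begin{proof}
Induction on $i$. For $i=0$ this is A9. If $i>0$ and $\mathrm{dep}_i$ is true at both, then $x$ and $y$ have $D$-successors $x',y'$ at which $\mathrm{dep}_{i-1}$ is true, and $x'Ty'$ by A10, against the induction hypothesis.
\end{proof}

In an abstract tower there is no order on entries with which to finish as in Example~\ref{ex:short}. The identity \eqref{eq:walk} still produces an element $z$, far down, with $s(z)=t(z)$. Conditions A5 and A6 are there to carry such an element up to a loop at the top.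

\begin{lemma}\label{lem:infinite}
Assume A1--A8. Let $w$ have an $M$-successor, let $w=v_0Dv_1Dv_2D\cdots$ be an infinite $D$-path, and suppose the graph at $w$ has no loop. Then it has no closed walk of displacement $1$.
\end{lemma}

\begin{proof}
We may assume $E(w)\neq\emptyset$. By A1, $s$ and $t$ are partial functions. By A4 they are defined on all of $E(v_i)$ and map it into $E(v_{i+1})$; in particular all $E(v_i)$ are nonempty. By A3, $t(s(x))=s(t(x))$ for $x\in E(v_i)$. (The $v_i$ need not be distinct and the $E(v_i)$ need not be disjoint; nothing below requires it.) If $x,y\in E(w)$ and $xNy$, then $x\neq y$ as there is no loop, so $xTy$ by A7, and A8 with $z=t(x)$ gives $s(y)=t(x)$. Thus Lemma~\ref{lem:identity} applies with $Y_i=E(v_i)$ and any $\ell$. This is where the infinite path is used.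

Suppose a closed walk at $x$ has $b+1$ forward and $b$ backward steps. By \eqref{eq:walk}, $t^{b+1}s^bx=s^{b+1}t^bx$, which says that $z=s^bt^bx\in E(v_{2b})$ satisfies $t(z)=s(z)$. We claim that if $k\geq1$ and $z\in E(v_k)$ has $s(z)=t(z)$, then some $g\in E(v_{k-1})$ has $s(g)=t(g)$. Put $y=s(z)=t(z)$. Then $z\,t\,y$, and $y\,\check s\,z$ by A2a. Apply A5 to $v_{k-1}Dv_k$ with $e=e'=z$; its guard holds as $E(v_{k-1})\neq\emptyset$. It yields $g\in E(v_{k-1})$ with $s(g)=z=t(g)$. After $2b$ applications of the claim we have $z'\in E(w)$ with $s(z')=t(z')=y'$. Then $z'\,t\,y'$ and $y'\,\check s\,z'$, so A6 gives $z'Nz'$, a loop in the graph at $w$.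
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:define}]
Let $F\models\sigma$. The formulas of the table are valid by Lemma~\ref{lem:corr}. At a world without $M$-successor $\kappa$ and $\lambda_m$ hold trivially. If $w$ has an $M$-successor, A13 gives $x\in E(w)$ with $xNx$. At $x$ every implication $\psi\to\Diamond_N\psi$ is true, so $\kappa$ and all $\lambda_m$ are true at $w$.

Let $F\not\models\sigma$. If one of A1--A12 fails, Lemma~\ref{lem:corr} gives a refuted member of $\Sigma$. Otherwise A1--A12 hold and there is a world $w$ with an $M$-successor such that the graph at $w$ has no loop.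

\emph{Case 1: for some $m$, no $x\in E(w)$ starts a $D$-path of length greater than $m$.} Each $x\in E(w)$ has a depth $i\leq m$. If $xNy$, then $y\neq x$, so $xTy$ by A7, and $\mathrm{dep}_i$ is false at $y$ by Lemma~\ref{lem:depth}. So $\mathrm{dep}_i\to\Diamond_N\mathrm{dep}_i$ is false at $x$. Hence $\lambda_m$ is false at $w$, also when $E(w)=\emptyset$.

\emph{Case 2: for every $m$ some $x_0\in E(w)$ starts a path $x_0Dx_1D\cdots Dx_m$.} By A11, $wBx_0$. Applying A12 $m$ times gives $w=u_0Du_1D\cdots Du_m$ with $u_jBx_j$. So $w$ starts a $D$-path of every finite length, and since $D$ is a partial function these paths are initial segments of one infinite path. By Lemmas~\ref{lem:infinite} and~\ref{lem:three} the graph at $w$ has a proper 3-coloring, and by Lemma~\ref{lem:color} $\kappa$ is false at $w$ under some valuation.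
\end{proof}

\begin{remark}
The polyframes $F_n$ behave as Section~\ref{sec:compact} predicts. The formula $\lambda_n$ fails at $w_n$ by Case~1. For $m<n$ the formula $\lambda_m$ is valid in $F_n$, since at a vertex $a$ with $d(a)=n$ all $\mathrm{dep}_i$ with $i\leq m$ are false. For $n\geq3$ the formula $\kappa$ is valid in $F_n$ by Lemma~\ref{lem:color}, since $\chi(n,K)=n+1>3$.
\end{remark}

\section{Coding nine relations into one}\label{sec:code}

The definition must be correct on \emph{all} frames, not only on codes of polyframes. So we first read a polyframe off an arbitrary frame, using variable-free formulas, which are both modal and first-order; then we check that every polyframe arises, and that adding a pair to $N$ adds a single pair to $R$. Enumerate the nine relations as $R_1,\dots,R_9$, with modalities $\Box_1,\dots,\Box_9$, and let $N=R_\nu$. Define variable-free formulas with the single modality $\Box$: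
\[
\varepsilon_0=\Box\bot,\qquad \varepsilon_{j+1}=\Diamond\top\wedge\Box\varepsilon_j,\qquad \delta_i=\Diamond\varepsilon_0\wedge\Diamond\varepsilon_i\ \ (1\leq i\leq9),\qquad \delta=\Diamond\delta_1 .
\]
The $\varepsilon_j$ serve as labels, $\delta_i$ marks the relay points for $R_i$, and $\delta$ marks the worlds of the polyframe. We write $\delta(x)$ and $\delta_i(x)$ for the $L_0$-formulas expressing them.

\subsection*{From frames to polyframes}
For a frame $G=\langle U,R\rangle$ let $G^\flat$ have domain $\{u\in U:\delta(u)\}$ and, for $u,v$ in this domain,
\begin{equation}\label{eq:Ri}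
uR_iv\iff\exists z\,\bigl(Ruz\wedge\delta_i(z)\wedge Rzv\bigr).
\end{equation}
The domain may be empty, in which case we write $G^\flat=\emptyset$. Translate polymodal formulas by $p^*=p$, $(\neg\psi)^*=\neg\psi^*$, $(\psi\to\theta)^*=\psi^*\to\theta^*$ and
\[
(\Box_i\psi)^*=\Box\bigl(\delta_i\to\Box(\delta\to\psi^*)\bigr).
\]
For a first-order sentence $\beta$ about $R_1,\dots,R_9$ let $\beta^*$ be the $L_0$-sentence obtained by replacing $\forall x\,\theta$ by $\forall x\,(\delta(x)\to\theta)$, $\exists x\,\theta$ by $\exists x\,(\delta(x)\wedge\theta)$, and each $xR_iy$ by the right side of \eqref{eq:Ri}.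

\begin{lemma}\label{lem:translate}
Let $G$ be a frame, $\psi$ a polymodal formula, and $\beta$ a conjunction of sentences about $R_1,\dots,R_9$ each of which begins with a universal quantifier. Then
\[
G\models\delta\to\psi^*\iff G^\flat=\emptyset\text{ or }G^\flat\models\psi,\qquad\quad
G\models\beta^*\iff G^\flat=\emptyset\text{ or }G^\flat\models\beta .
\]
\end{lemma}

\begin{proof}
If $G^\flat=\emptyset$, then $\delta$ is false everywhere, so $\delta\to\psi^*$ is valid and each conjunct $\forall x\,(\delta(x)\to\cdots)$ of $\beta^*$ is true. Let $G^\flat\neq\emptyset$. For $\beta$, the relativized quantifiers range over the domain of $G^\flat$ and the atoms have their meaning in $G^\flat$. For $\psi$, let $V$ be a valuation on $G$ and $V^\flat$ its restriction to $G^\flat$. We show by induction that, at $u$ in $G^\flat$, $\psi^*$ is true in $\langle G,V\rangle$ iff $\psi$ is true in $\langle G^\flat,V^\flat\rangle$. Only $\Box_i$ needs a word: $(\Box_i\theta)^*$ is true at $u$ iff $\theta^*$ is true at every $v$ with $\delta(v)$ for which some $z$ has $Ruz$, $\delta_i(z)$ and $Rzv$, and these $v$ are the $R_i$-successors of $u$ in $G^\flat$. Every valuation on $G^\flat$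 is itself a valuation on $G$, so the first equivalence follows.
\end{proof}

Define
\[
\alpha=\sigma^*,\qquad \Gamma=\{\delta\to\gamma^*:\gamma\in\Sigma\}.
\]

\begin{proposition}\label{prop:Gamma}
The set $\Gamma$ is recursive and defines $\alpha$.
\end{proposition}

\begin{proof}
Each conjunct of $\sigma$ begins with a universal quantifier. By Lemma~\ref{lem:translate}, $G\models\alpha$ iff $G^\flat=\emptyset$ or $G^\flat\models\sigma$, and $G\in\mathit{FR}(\Gamma)$ iff $G^\flat=\emptyset$ or $G^\flat$ validates $\Sigma$. These agree by Proposition~\ref{prop:define}. Apart from seventeen formulas, $\Gamma$ consists of the $\delta\to\lambda_m^*$, which are computable from $m$ and have length greater than $m$; so membership in $\Gamma$ is decidable.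
\end{proof}

\subsection*{From polyframes to frames}
For a polyframe $F=\langle W,R_1,\dots,R_9\rangle$ let $F^\sharp$ be the frame with worlds $W\times\{0,\dots,9\}$ and $e_0,\dots,e_9$, in which $R$ consists of the following pairs, for $w,v\in W$ and $1\leq i\leq9$:
\[
(w,0)\,R\,(w,i);\qquad (w,i)\,R\,(v,0)\ \text{ if }wR_iv;\qquad (w,i)\,R\,e_0;\qquad (w,i)\,R\,e_i;\qquad e_i\,R\,e_{i-1}.
\]
If $F$ is finite, so is $F^\sharp$.

\begin{lemma}\label{lem:decode}
The map $w\mapsto(w,0)$ is an isomorphism from $F$ onto $(F^\sharp)^\flat$.
\end{lemma}

\begin{proof}
We show first that $\varepsilon_j$ is true exactly at $e_j$, for $0\leq j\leq9$. The only world without successors is $e_0$. Inductively, $\varepsilon_{j+1}$ is true at a world iff its set of successors is $\{e_j\}$. This excludes $(w,0)$, which sees $(w,1)$, and $(w,i)$ with $i\geq1$, which sees $e_0\neq e_i$; among the $e_l$ it selects $e_{j+1}$. So $\delta_i$ is true at the worlds that see both $e_0$ and $e_i$. Each $e_l$ has at most one successor, $(w,0)$ does not see $e_0$, and $(w,i')$ with $i'\geq1$ sees among the $e_l$ only $e_0$ and $e_{i'}$. Hence $\delta_i$ is true exactly at the worlds $(w,i)$. The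 worlds that see some $(w,1)$ are the $(w,0)$, so these form the domain of $(F^\sharp)^\flat$. Finally, the only successor of $(w,0)$ satisfying $\delta_i$ is $(w,i)$, and it sees $(v,0)$ iff $wR_iv$.
\end{proof}

\section{No single formula defines $\alpha$}\label{sec:end}

Let $G_n=(F_n)^\sharp$. This is a finite frame, and $G_n\not\models\alpha$ by Lemmas~\ref{lem:Fn}, \ref{lem:translate} and~\ref{lem:decode}. The argument of Example~\ref{ex:complete} now goes through with the shift graph in place of the complete graph.

\begin{proposition}\label{prop:invisible}
Let $\varphi$ be a modal formula valid in all finite frames satisfying $\alpha$. If $n\geq2^{|\mathrm{Sub}(\varphi)|}$, then $G_n\models\varphi$.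
\end{proposition}

\begin{proof}
Suppose $\varphi$ is false at some world of $G_n$ under $V$. For $a\in X_n$ let $\tau(a)$ be the set of $\psi\in\mathrm{Sub}(\varphi)$ that are true at $(a,0)$ in $\langle G_n,V\rangle$. The map $\tau$ takes at most $2^{|\mathrm{Sub}(\varphi)|}\leq n<\chi(n,K)$ values, so it is not a proper coloring of $\mathrm{Sh}(n,K)$: there are $a,b\in X_n$ with $aNb$ and $\tau(a)=\tau(b)$. Let $F_n'$ be $F_n$ with $(a,a)$ added to $N$, and $G_n'=(F_n')^\sharp$. Then $G_n'$ is $G_n$ with the single pair $\bigl((a,\nu),(a,0)\bigr)$ added to $R$. Since $(a,\nu)\,R\,(b,0)$ in $G_n$, Lemma~\ref{lem:edge} applies with $u=(a,\nu)$, $v=(b,0)$, $v'=(a,0)$, and $\varphi$ is false at the same world of $\langle G_n',V\rangle$. But $(G_n')^\flat\cong F_n'\models\sigma$ by Lemmas~\ref{lem:decode} and~\ref{lem:Fn}, so $G_n'$ is a finite frame satisfying $\alpha$ by Lemma~\ref{lem:translate}. This contradicts the hypothesis on $\varphi$.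
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c) and Theorem~\ref{thm:main}]
The first statement of (c) is Proposition~\ref{prop:invisible}. If $\varphi$ defined $\alpha$ among finite frames, then the finite frame $G_n$ with $n=2^{|\mathrm{Sub}(\varphi)|}$ would validate $\varphi$ without satisfying $\alpha$. A formula defining $\alpha$ on all frames defines it among finite frames, so $\alpha\notin\bar P1$. With Proposition~\ref{prop:Gamma} this gives Theorem~\ref{thm:main}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Let $\gamma$ be one of the sixteen formulas of Table~\ref{tab:axioms} and $\beta$ its condition, which begins with a universal quantifier. By Lemmas~\ref{lem:corr} and~\ref{lem:translate}, $\delta\to\gamma^*$ defines $\beta^*$, so it is elementary. The infinitely many formulas $\delta\to\lambda_m^*$ are variable-free. The one remaining member of $\Gamma$ is $\delta\to\kappa^*$. If it were elementary, part (a) would give $\alpha\in\bar P1$, contradicting Theorem~\ref{thm:main}.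
\end{proof}

\begin{thebibliography}{1}
\bibitem{mct} \emph{Modal Correspondence Theory},\newline
\texttt{https://eprints.illc.uva.nl/id/eprint/1838/3/HDS-06-Johan-van-Benthem.text.pdf}
\end{thebibliography}
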